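\title{Triangle packings in plane triangulations\\ and a $5/12$ bound for maximum planar subgraphs}

\begin{abstract}
Let $G$ be a connected simple graph with nonnegative edge costs. Add edges to $G$ until inserting a triangle of $G$ can no longer improve a maximum-cost spanning tree, and let $t_3(G)$ be the infimum of the spanning tree cost reached in this way. We prove the conjecture that $t_3(G)\ge\frac5{12}c(P)$ for a maximum planar subgraph $P$ of $G$, in a stronger form with an additive term, and we show that neither the constant nor the triangle term can be improved. The proof rests on a fractional packing of triangles in an arbitrary plane triangulation that controls the edge density of all induced subgraphs at once.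
\end{abstract}

\section{Introduction}

All graphs in this paper are finite. Let $G=(V,E)$ be a connected simple graph with $n=|V|$ vertices and edge costs $c\colon E\to[0,\infty)$, and write $c(F)$ for the total cost of a set $F$ of edges. A \emph{maximum planar subgraph} of $G$ is a planar subgraph $P$ of maximum total cost; we regard $P$ as a graph on all of $V$. A spanning tree is the simplest connected planar subgraph, and the simplest way to improve it is to insert a triangle. The following definitions measure this improvement.

For a connected multigraph $H$ with nonnegative edge costs (parallel edges and loops are allowed; loops lie in no spanning tree and play no role), let $\operatorname{mst}(H)$ be the \emph{maximum} cost of a spanning tree of $H$. A \emph{triangle} of a simple graph is a cycle of length $3$. It is determined by its three vertices, and we use one letter $\tau$ for the cycle, its vertex set and its edge set. If $H$ has vertex set $V$ and $\tau$ is a triangle of $G$, let $H/\tau$ be the multigraph obtained from $H$ by identifying the three vertices of $\tau$ and keeping all edges. The \emph{gain} of $\tau$ in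 $H$ is
\[
g_H(\tau)=c(\tau)-\bigl(\operatorname{mst}(H)-\operatorname{mst}(H/\tau)\bigr).
\]
To see what it measures, suppose $H\supseteq G$. The edges of a maximum spanning tree of $H/\tau$ form a forest in $H$ with three components, one for each vertex of $\tau$. Adding the edges of $\tau$ gives a connected spanning subgraph whose only cycle is $\tau$; it is planar and has cost $\operatorname{mst}(H)+g_H(\tau)$. So the gain is positive exactly when inserting $\tau$ beats the best spanning tree.

For a set $N$ of further edges on $V$ with nonnegative costs, possibly parallel to edges of $G$, let $G+N=(V,E\cup N)$. Call $N$ \emph{admissible} if every triangle of $G$ has nonpositive gain in $G+N$, and define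
\[
t_3(G)=\inf\{\operatorname{mst}(G+N): N \text{ admissible}\}.
\]
Thus $t_3(G)$ is the level to which the spanning tree cost must be raised before no triangle of $G$ is worth inserting. It is conjectured in \cite{source} that
\[
t_3(G)\ge\tfrac5{12}\,c(P).
\]
The assumption that $G$ is simple is needed: if $G$ consists of three parallel edges of cost $1$ on two vertices, there is no triangle, $N=\emptyset$ is admissible, $t_3(G)=1$ and $c(P)=3$. For simple graphs we prove the conjecture with an additive improvement.

\begin{theorem}\label{thm:main}
Let $G$ be a connected simple graph with nonnegative edge costs and let $P$ be a maximum planar subgraph of $G$. Then $\operatorname{mst}(G+N)\ge\frac5{12}c(P)$ for every admissible $N$, and hence $t_3(G)\ge\frac5{12}c(P)$. Moreover,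
\begin{align*}
t_3(G)&\ge\tfrac5{12}c(P)+\tfrac12\,c(\tau)&&\text{for every triangle }\tau\subseteq P,\\
t_3(G)&\ge\tfrac5{12}c(P)+\tfrac7{12}\,c(e)&&\text{for every edge }e\in P .
\end{align*}
In particular $t_3(G)>\frac5{12}c(P)$ unless $c(P)=0$.
\end{theorem}

\begin{theorem}\label{thm:sharp}
For every $k\ge3$ there is a planar graph $G_k$ with edge costs such that $c(P)=12k-24$, $\max_{\tau\subseteq P}c(\tau)=6$ and
\[
t_3(G_k)=5k-7=\tfrac5{12}c(P)+\tfrac12\max_{\tau\subseteq P}c(\tau).
\]
So neither the constant $\frac5{12}$ nor the triangle term in Theorem~\ref{thm:main} can be improved. The edge term is attained when $n=2$.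
\end{theorem}

The proof of Theorem~\ref{thm:main} passes through a statement in which costs no longer appear. A \emph{plane triangulation} is a simple plane graph with at least three vertices in which the boundary of every face, including the outer one, is a triangle. For a set $C$ of vertices, $e(C)$ denotes the number of edges with both ends in $C$. The triangles that carry weight below are arbitrary $3$-cycles; they need not bound faces.

\begin{theorem}\label{thm:packing}
Let $Q$ be a plane triangulation. There are weights $y_\tau\ge0$ on the triangles of $Q$ with $\sum_{\tau\ni e}y_\tau\le1$ for every edge $e$, such that for every nonempty $C\subseteq V(Q)$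
\[
e(C)-\sum_{\tau\subseteq C}y_\tau\ \le\ \tfrac{12}5\,(|C|-1).
\]
\end{theorem}

Section~\ref{sec:prelim} rewrites spanning tree costs and gains as integrals over a cost threshold. Section~\ref{sec:extremal} uses this to find the graphs $G_k$ and with them the number $\frac5{12}$. Section~\ref{sec:reduction} derives Theorems~\ref{thm:main} and~\ref{thm:sharp} from a rooted version of Theorem~\ref{thm:packing}. Section~\ref{sec:cases} works out two cases of the packing problem by hand, which reveal the constants of the general construction, and Section~\ref{sec:induction} carries it out by induction along separating triangles.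

\section{Spanning trees and plane graphs}\label{sec:prelim}

\subsection{Thresholds and bottleneck values}

Let $H$ be a connected multigraph on $V$ with nonnegative costs $c$. For $t\ge0$ let $H_t$ be the spanning subgraph formed by the edges of cost at least $t$, and let $\mathcal C_t$ be the partition of $V$ into the vertex sets of the components of $H_t$. For $u\ne v$ the \emph{bottleneck value} $w(u,v)$ is the maximum, over all $u$--$v$ paths of $H$, of the smallest cost on the path. By definition,
\begin{equation}\label{eq:bottleneck}
u,v\text{ lie in the same class of }\mathcal C_t\iff t\le w(u,v).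
\end{equation}
For an edge $e=uv$ of any graph on $V$ we write $w(e)=w(u,v)$.

\begin{lemma}\label{lem:threshold}
Let $H$, $\mathcal C_t$ and $w$ be as above.
\begin{enumerate}
\item[(a)] $\operatorname{mst}(H)=\int_0^\infty\sum_{C\in\mathcal C_t}(|C|-1)\,dt$.
\item[(b)] $c(e)\le w(e)$ for every edge $e$ of $H$ that is not a loop.
\item[(c)] For a set $\tau$ of three vertices, the values of $w$ on the three pairs in $\tau$ are $a_\tau,a_\tau,b_\tau$ with $a_\tau\le b_\tau$, and $\operatorname{mst}(H)-\operatorname{mst}(H/\tau)=a_\tau+b_\tau$.
\end{enumerate}
\end{lemma}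

\begin{proof}
(a) Let $T$ be a maximum spanning tree. If $e=uv$ is an edge of $H$ outside $T$ and $f$ lies on the $u$--$v$ path of $T$, then $T-f+e$ is a spanning tree, so $c(f)\ge c(e)$. Hence the ends of every edge of $H_t$ are connected in $T_t$, and $T_t\subseteq H_t$ has the same components as $H_t$. The forest $T_t$ therefore has $n-|\mathcal C_t|=\sum_{C\in\mathcal C_t}(|C|-1)$ edges. An edge $f$ of $T$ belongs to $T_t$ exactly for $t\in[0,c(f)]$, so $c(T)=\int_0^\infty|E(T_t)|\,dt$.

(b) The edge $e$ is itself a path between its ends.

(c) Let $t$ be the middle one of the three values. Two of the pairs lie in a common class of $\mathcal C_t$; they share a vertex, so all of $\tau$ lies in one class and the smallest value is also $t$. Write $a=a_\tau$, $b=b_\tau$. The number $j_t$ of classes of $\mathcal C_t$ that meet $\tau$ is $1$ for $t\le a$, $2$ for $a<t\le b$ and $3$ for $t>b$. Identifying the vertices of $\tau$ merges these classes, so $(H/\tau)_t$ has $n-2$ vertices and $|\mathcal C_t|-j_t+1$ components. By (a),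
\[
\operatorname{mst}(H)-\operatorname{mst}(H/\tau)=\int_0^\infty(3-j_t)\,dt=2a+(b-a)=a+b.\qedhere
\]
\end{proof}

With $w$ computed in $G+N$, part (c) says:
\begin{equation}\label{eq:admissible}
N\text{ is admissible}\iff c(\tau)\le a_\tau+b_\tau\ \text{ for every triangle }\tau\text{ of }G .
\end{equation}
Part (b) alone gives $c(\tau)\le2a_\tau+b_\tau$. Admissibility thus saves the amount $a_\tau$ on each triangle, and the question is how many of these savings can be collected at the same time.

\begin{remark}
The number $a_\tau+b_\tau$ is also the least total cost of two edges of a maximum spanning tree $T$ whose removal puts the vertices of $\tau$ into three different components. Indeed, what remains after such a removal is a spanning tree of $H/\tau$, so the removed cost is at least $a_\tau+b_\tau$. Conversely, the proof of (a) shows that $w(u,v)$ is the smallest cost on the $u$--$v$ path of $T$. Let $\tau=\{u,v,z\}$ with $w(v,z)=b_\tau$. Remove a cheapest edge of the $v$--$z$ path; then $u$ is still connected to one of $v,z$, and a cheapest edge of that path costs $a_\tau$.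
\end{remark}

\subsection{Plane graphs}

For a cycle $\sigma$ of a plane graph, $\operatorname{int}(\sigma)$ and $\operatorname{ext}(\sigma)$ are the bounded and the unbounded component of the complement of $\sigma$ in the plane. We use the following textbook facts.
\begin{enumerate}
\item[(P1)] Both $\operatorname{int}(\sigma)$ and $\operatorname{ext}(\sigma)$ are open and have boundary $\sigma$. A face whose boundary is $\sigma$ equals one of them.
\item[(P2)] A connected plane graph with $s$ vertices, $e$ edges and $f$ faces satisfies $s-e+f=2$, and the lengths $\ell_F$ of the boundary walks of its faces $F$ add up to $2e$. If it is simple and $s\ge3$, then every $\ell_F$ is at least $3$, and a face with $\ell_F=3$ has a triangle as its boundary.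
\item[(P3)] A plane triangulation on $s$ vertices is connected and has $3s-6$ edges and $2s-4$ faces; every edge lies on the boundary of exactly two faces.
\item[(P4)] Every simple plane graph on at least three vertices becomes a plane triangulation on the same vertices by adding edges.
\item[(P5)] A plane graph can be redrawn, by passing through the sphere, so that a prescribed face becomes the outer face and all face boundaries are preserved.
\end{enumerate}
A triangle of a plane triangulation is \emph{separating} if it bounds no face.

\section{Between $1/3$ and $1/2$}\label{sec:extremal}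

A lower bound comes for free. By (P3) and (P4) a simple planar graph has at most $3(|C|-1)$ edges inside any nonempty vertex set $C$. For any $N$, Lemma~\ref{lem:threshold} and \eqref{eq:bottleneck} give, with $e_P(C)$ counting edges of $P$,
\begin{equation}\label{eq:third}
c(P)\le\sum_{e\in P}w(e)=\int_0^\infty\sum_{C\in\mathcal C_t}e_P(C)\,dt\le3\operatorname{mst}(G+N).
\end{equation}
So $t_3(G)\ge\frac13c(P)$, without any use of admissibility.

The simplest examples suggest that the truth is $\frac12$. If $G$ has no triangle, then $t_3(G)=\operatorname{mst}(G)$; for $K_{2,n-2}$ with unit costs this is $n-1$, while $c(P)=2n-4$. For any $G$ with largest cost $c_{\max}$, a spanning tree $N$ whose edges cost $\frac32c_{\max}$ makes $w$ constant equal to $\frac32c_{\max}$, so it is admissible by \eqref{eq:admissible}; in particular $t_3(G)$ is finite. For a triangulation with unit costs this gives $t_3(G)\le\frac32(n-1)$, while $c(P)=3n-6$. In both cases the ratio of the bound to $c(P)$ tends to $\frac12$.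

One does better with two levels of cost. Let $k\ge3$, let $K$ be a plane triangulation on $k$ vertices, and place in each of its $2k-4$ faces a \emph{new vertex} joined to the three corners by \emph{spokes}. The result is a plane triangulation on $3k-4$ vertices. Give the spokes cost $1$ and the edges of $K$ cost $\alpha>0$. The whole graph is its own maximum planar subgraph, so
\[
c(P)=\alpha(3k-6)+3(2k-4)=(\alpha+2)(3k-6).
\]
Let $N$ be a spanning tree on $V(K)$ whose edges cost $W\ge\max(\alpha,1)$. For $t\le1$ the partition $\mathcal C_t$ has one class; for $1<t\le W$ its classes are $V(K)$ and singletons; for $t>W$ all classes are singletons. So $w=W$ on pairs in $V(K)$, $w=1$ on all other pairs, and by Lemma~\ref{lem:threshold}(a) the spanning tree cost is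
\[
(3k-5)+(W-1)(k-1)=W(k-1)+2k-4 .
\]
New vertices are pairwise nonadjacent, so a triangle either lies in $K$, has cost $3\alpha$ and $a_\tau+b_\tau=2W$, or contains exactly one new vertex, has cost $\alpha+2$ and $a_\tau+b_\tau=1+W$. By \eqref{eq:admissible}, $N$ is admissible for $W=\max(\alpha+1,\frac32\alpha)$. As $k\to\infty$ the ratio of the spanning tree cost to $c(P)$ tends to
\[
\frac{W+2}{3\alpha+6}=\begin{cases}\frac13+\frac1{3\alpha+6}&\text{if }\alpha\le2,\\[2pt] \frac12-\frac1{3\alpha+6}&\text{if }\alpha\ge2,\end{cases}
\]
which is smallest at $\alpha=2$, where both kinds of triangle have gain zero and the value is $\frac5{12}$. Let $G_k$ be the graph with $\alpha=2$. With $W=3$ we have shown: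

\begin{lemma}\label{lem:upper}
The graph $G_k$ is a plane triangulation with $c(P)=12k-24$, its most expensive triangles cost $6$, and $t_3(G_k)\le5k-7$.
\end{lemma}

\section{From triangle packings to the bound on $t_3$}\label{sec:reduction}

To improve \eqref{eq:third} we combine the edge inequalities $c(e)\le w(e)$ with the triangle inequalities \eqref{eq:admissible}. If triangle $\tau$ is used with multiplicity $y_\tau\ge0$, then edge $e$ is covered
\[
\operatorname{load}(e)=\sum_{\tau\ni e}y_\tau
\]
times, and this must not exceed $1$; the remaining fraction $1-\operatorname{load}(e)$ is paid by the edge inequality. The saving $y_\tau a_\tau$ is collected at exactly those thresholds at which $\tau$ lies in one class, so the integrand $e(C)$ in \eqref{eq:third} drops to $e(C)-Y(C)$, where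
\[
Y(C)=\sum_{\tau\subseteq C}y_\tau .
\]
The weights are chosen once, while the classes $C$ vary with $t$ and with $N$; this is why Theorem~\ref{thm:packing} asks for one packing that serves all sets $C$. The additive terms of Theorem~\ref{thm:main} come from the following rooted form, which is proved in Section~\ref{sec:induction} and contains Theorem~\ref{thm:packing}.

\begin{proposition}\label{prop:rooted}
Let $Q$ be a plane triangulation and $\tau^*$ a triangle of $Q$. There are weights $y\ge0$ on the triangles of $Q$ with all loads at most $1$ such that for every nonempty $C\subseteq V(Q)$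
\[
e(C)-Y(C)\le\tfrac{12}5(|C|-1)-\theta_{|C\cap\tau^*|},\qquad\text{where }\ \theta_0=\theta_1=0,\quad\theta_2=\tfrac75,\quad\theta_3=\tfrac{12}5 .
\]
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $n=1$, then $t_3(G)=c(P)=0$. If $n=2$, then $G$ is a single edge $e$, $c(P)=c(e)$, and $\operatorname{mst}(G+N)\ge c(e)=\frac5{12}c(P)+\frac7{12}c(e)$. Let $n\ge3$, let $N$ be admissible, and let $\mathcal C_t$ and $w$ refer to $H=G+N$.

Draw $P$ in the plane and extend it to a plane triangulation $Q$ on $V$ by (P4). Put $\tilde c=c$ on $P$ and $\tilde c=0$ on the added edges. Then $\tilde c(e)\le w(e)$ for every edge of $Q$, by Lemma~\ref{lem:threshold}(b) and $w\ge0$. With $w(\tau)=\sum_{e\in\tau}w(e)=2a_\tau+b_\tau$, every triangle $\tau$ of $Q$ satisfies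
\[
\tilde c(\tau)\le a_\tau+b_\tau=w(\tau)-a_\tau .
\]
For $\tau\subseteq P$ this is \eqref{eq:admissible}. Otherwise at most two edges of $\tau$ have nonzero $\tilde c$, and any two of the numbers $a_\tau,a_\tau,b_\tau$ add up to at most $a_\tau+b_\tau$.

Let $\tau^*$ be any triangle of $Q$, put $a=a_{\tau^*}$ and $b=b_{\tau^*}$, and take $y$ from Proposition~\ref{prop:rooted}. All coefficients $1-\operatorname{load}(e)$ and $y_\tau$ are nonnegative, so with sums over the edges and triangles of $Q$,
\begin{align*}
c(P)&=\sum_e\bigl(1-\operatorname{load}(e)\bigr)\tilde c(e)+\sum_\tau y_\tau\tilde c(\tau)\\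
&\le\sum_e\bigl(1-\operatorname{load}(e)\bigr)w(e)+\sum_\tau y_\tau\bigl(w(\tau)-a_\tau\bigr)=\sum_ew(e)-\sum_\tau y_\tau a_\tau .
\end{align*}
By \eqref{eq:bottleneck}, an edge $e$ lies inside a class of $\mathcal C_t$ exactly when $t\le w(e)$, and a triangle $\tau$ lies inside a class exactly when $t\le a_\tau$. Hence, by Proposition~\ref{prop:rooted} and Lemma~\ref{lem:threshold}(a),
\[
c(P)\le\int_0^\infty\sum_{C\in\mathcal C_t}\bigl(e(C)-Y(C)\bigr)\,dt\le\tfrac{12}5\operatorname{mst}(H)-\int_0^\infty\sum_{C\in\mathcal C_t}\theta_{|C\cap\tau^*|}\,dt .
\]
For $t\le a$ one class contains $\tau^*$ and the last sum is $\frac{12}5$. For $a<t\le b$ the classes cut $\tau^*$ into a pair and a single vertex and the sum is $\frac75$. For $t>b$ it is $0$. The last integral is thus $\frac{12}5a+\frac75(b-a)=a+\frac75b$, and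
\begin{equation}\label{eq:key}
\operatorname{mst}(H)\ \ge\ \tfrac5{12}c(P)+\tfrac5{12}a+\tfrac7{12}b .
\end{equation}
This gives $\operatorname{mst}(H)\ge\frac5{12}c(P)$. If $\tau\subseteq P$ is a triangle, take $\tau^*=\tau$; then $5a+7b\ge6(a+b)\ge6c(\tau)$, and the additive term in \eqref{eq:key} is at least $\frac12c(\tau)$. If $e\in P$, let $\tau^*$ be the boundary of a face of $Q$ at $e$; then $b\ge w(e)\ge c(e)$, and the additive term is at least $\frac7{12}c(e)$. These bounds do not depend on $N$, so they pass to the infimum. If $c(P)>0$, some edge of $P$ has positive cost and the inequality is strict.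
\end{proof}

The proof uses the simplicity of $G$ in (P4) and the nonnegativity of costs in Lemma~\ref{lem:threshold} and in $\tilde c\le w$. It uses the gain condition only for triangles contained in $P$, and it does not use that $P$ has maximum cost.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Theorem~\ref{thm:main}, applied with a triangle of $K$, gives $t_3(G_k)\ge\frac5{12}(12k-24)+3=5k-7$, and Lemma~\ref{lem:upper} gives the reverse inequality and the remaining values. So the triangle bound holds with equality for every $k$, and $t_3(G_k)/c(P)\to\frac5{12}$. For a single edge $e$, the set $N=\emptyset$ is admissible and $t_3=c(e)=\frac5{12}c(P)+\frac7{12}c(e)$.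
\end{proof}

\begin{remark}
The constant $\frac{12}5$ in Theorem~\ref{thm:packing} is best possible. If the theorem held with $\kappa<\frac{12}5$, the argument above with all $\theta_j$ replaced by $0$ would give $c(P)\le\kappa\operatorname{mst}(G+N)$, hence $12k-24\le\kappa(5k-7)$ for all $k$, which fails for large $k$.
\end{remark}

\section{Two cases by hand}\label{sec:cases}

Consider the inequality of Theorem~\ref{thm:packing} with a constant $\kappa$ in place of $\frac{12}5$, written as $\kappa|C|-e(C)+Y(C)\ge\kappa$. The left side is additive over the components of the induced subgraph $Q[C]$, so it suffices to treat connected $Q[C]$. For a connected simple plane graph with $s\ge3$ vertices and $e$ edges, (P2) gives $\kappa s-e=2\kappa+(\kappa-1)e-\kappa f$, that is,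
\begin{equation}\label{eq:euler}
\kappa s-e=2\kappa+\sum_F\Bigl(\frac{\kappa-1}2\,\ell_F-\kappa\Bigr).
\end{equation}
For $2\le\kappa<3$ a face of length at least $4$ contributes at least $\kappa-2\ge0$, and a face of length $3$ contributes $-\frac{3-\kappa}2$. So the weights have one task: to pay $\frac{3-\kappa}2$ for each triangular face of $Q[C]$.

\begin{example}[no separating triangle]\label{ex:nosep}
Let $|V(Q)|\ge4$ and let every triangle of $Q$ bound a face. Put $y_\tau=\frac12$ on all triangles; all loads are $1$. Then $\kappa=2$ works. For $|C|=1,2,3$ we have $2|C|-e(C)\ge2,3,3$. Let $Q[C]$ be connected with $|C|\ge4$, and let $\sigma$ be the boundary of a triangular face of $Q[C]$. One side of $\sigma$ is a face of $Q$ and contains no vertex, so the other side contains a vertex of $C$ and is not a face of $Q[C]$. Distinct triangular faces of $Q[C]$ therefore have distinct boundaries, each of weight $\frac12$, and \eqref{eq:euler} gives $2|C|-e(C)+Y(C)\ge4$.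
\end{example}

The difficulty is thus caused by separating triangles. Such a triangle is a face of $Q[C]$ when $C$ omits everything on one side of it, so it needs weight of its own. But the triangles inside it use the same three edges, and they need weight when $C$ contains the inside.

\begin{example}[the triangulation $G_k$]\label{ex:stacked}
Let $k\ge4$. Put weight $\mu$ on each of the $2k-4$ face boundaries of $K$ and weight $\lambda$ on each of the $6k-12$ face boundaries of $G_k$. An edge of $K$ has load $2\mu+2\lambda$ and a spoke has load $2\lambda$; take $\mu+\lambda=\frac12$. For $C=V(K)$ we get $e(C)-Y(C)=(3-2\mu)(k-2)$, to be compared with $\kappa(k-1)$. For $C=V(G_k)$ we get $e(C)-Y(C)=(9-2\mu-6\lambda)(k-2)=(6+4\mu)(k-2)$, to be compared with $\kappa(3k-5)$. To satisfy both for all $k$ we need $\kappa\ge3-2\mu$ and $\kappa\ge2+\frac43\mu$. The best choice is $\mu=\frac3{10}$, $\lambda=\frac15$, $\kappa=\frac{12}5$.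
\end{example}

Read the example from the outside in. Each edge of $K$ splits its capacity $1$ equally between its two sides. On each side, the triangle of $K$ keeps $\frac3{10}=\frac{3-\kappa}2$ for itself and leaves a \emph{reserve} of $\frac15$ per edge, $\frac35$ in total, for the triangles inside it. An induction must let the inner triangles do the same for what may lie inside them. A face boundary of $G_k$ has weight $\frac15$, which exhausts the reserve on its edge in $K$, while on each spoke it has capacity $\frac12$ and leaves $\frac3{10}$. It hands down the reserves $0,\frac3{10},\frac3{10}$. The total is again $\frac35$, but the distribution has changed. The inductive statement must therefore fix the total only.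

\section{The packing with reserves}\label{sec:induction}

From now on $\kappa=\frac{12}5$. For a set $S$ of vertices define the \emph{potential}
\[
\pi(S)=\tfrac{12}5|S|-e(S).
\]
All subgraphs used below are induced, so $\pi(S)$ does not depend on the subgraph in which it is computed. Cliques of size $1,2,3$ have potential $\frac{12}5,\frac{19}5,\frac{21}5$. Put
\[
\varphi_0=\varphi_1=\tfrac{12}5,\qquad\varphi_2=\tfrac{19}5,\qquad\varphi_3=\tfrac{21}5 .
\]
Theorem~\ref{thm:packing} asks for $\pi(C)+Y(C)\ge\frac{12}5$. When two graphs are glued along a triangle, potentials add up except that the potential of the trace of $S$ on the triangle is counted twice. So the right demand on the inside of a triangle $\tau_0$ is that it never pushes $\pi+Y$ below the potential of $S\cap\tau_0$.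

\begin{lemma}\label{lem:reserve}
Let $D$ be a plane triangulation with outer triangle $\tau_0$, and let $r(e)\ge0$ for $e\in\tau_0$ satisfy $\sum_{e\in\tau_0}r(e)=\frac35$. There are weights $y\ge0$ on the triangles of $D$ other than $\tau_0$ such that $\operatorname{load}(e)\le r(e)$ for $e\in\tau_0$, $\operatorname{load}(e)\le1$ for all other edges, and
\begin{equation}\label{eq:reserve}
\pi(S)+Y(S)\ge\varphi_{|S\cap\tau_0|}\qquad\text{for every nonempty }S\subseteq V(D).
\end{equation}
\end{lemma}

The total $\frac35$ cannot be lowered. For $D=K_4$ and $S=V(D)$ we have $\pi(S)=\frac{18}5$, so \eqref{eq:reserve} requires $Y(S)\ge\frac35$, and each of the three available triangles contains an edge of $\tau_0$.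

\begin{proof}[Proof of Proposition~\ref{prop:rooted} from Lemma~\ref{lem:reserve}]
Let $D_1$ and $D_2$ be the parts of $Q$ in $\tau^*\cup\operatorname{int}(\tau^*)$ and in $\tau^*\cup\operatorname{ext}(\tau^*)$, the second redrawn by (P5) with $\operatorname{int}(\tau^*)$ as outer face. Both are plane triangulations with outer triangle $\tau^*$, they intersect in $\tau^*$, every edge of $Q$ lies in one of them, and both are induced subgraphs because no edge is parallel to an edge of $\tau^*$. Apply Lemma~\ref{lem:reserve} to each with reserves $\frac15,\frac15,\frac15$, obtaining $y^1,y^2$ with sums $Y^1,Y^2$. Let $y=y^1+y^2$ on triangles other than $\tau^*$, and $y_{\tau^*}=\frac35$. An edge of $\tau^*$ has load at most $\frac15+\frac15+\frac35=1$, and any other edge is loaded by one $y^i$ only.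

Let $C\ne\emptyset$, $C_i=C\cap V(D_i)$ and $j=|C\cap\tau^*|$. We have to show $\pi(C)+Y(C)\ge\frac{12}5+\theta_j$. If $j=0$, then $\pi(C)+Y(C)=\sum_i(\pi(C_i)+Y^i(C_i))$; each term is $0$ if $C_i=\emptyset$ and at least $\frac{12}5$ otherwise, and some $C_i$ is nonempty. If $j\ge1$, then $\pi(C)=\pi(C_1)+\pi(C_2)-\varphi_j$, so $\pi(C)+Y(C)\ge2\varphi_j-\varphi_j=\varphi_j$, plus $y_{\tau^*}=\frac35$ when $j=3$. The resulting bounds $\frac{12}5,\frac{19}5,\frac{24}5$ equal $\frac{12}5+\theta_j$.
\end{proof}

It remains to prove Lemma~\ref{lem:reserve}. We peel off the outermost layer of $D$, in which no triangle is separating, choose weights and reserves there, and apply induction inside its faces.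

\subsection{The skeleton}

\begin{lemma}\label{lem:laminar}
If $\sigma\ne\sigma'$ are triangles of a simple plane graph, then $\operatorname{int}(\sigma)$ and $\operatorname{int}(\sigma')$ are nested or disjoint.
\end{lemma}

\begin{proof}
By simplicity $\sigma\cap\sigma'$ is empty, a vertex, or an edge with its ends. So the point set $\sigma'\setminus\sigma$ is nonempty and connected, and it lies in $\operatorname{int}(\sigma)$ or in $\operatorname{ext}(\sigma)$; the same holds with the roles exchanged. Suppose $\sigma'\setminus\sigma\subset\operatorname{int}(\sigma)$. Then $\operatorname{ext}(\sigma)$ is connected, unbounded and disjoint from $\sigma'$, so it lies in $\operatorname{ext}(\sigma')$. The open set $\operatorname{int}(\sigma')$ misses $\operatorname{ext}(\sigma)$, hence also its boundary $\sigma$, and so lies in $\operatorname{int}(\sigma)$. The case $\sigma\setminus\sigma'\subset\operatorname{int}(\sigma')$ is the same with the roles exchanged. In the remaining case $\sigma'\setminus\sigma\subset\operatorname{ext}(\sigma)$ and $\sigma\setminus\sigma'\subset\operatorname{ext}(\sigma')$. Then $\operatorname{int}(\sigma)$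 is connected and misses $\sigma'$. If it lay in $\operatorname{int}(\sigma')$, its boundary $\sigma$ would lie in $\sigma'\cup\operatorname{int}(\sigma')$, which is false. So it lies in $\operatorname{ext}(\sigma')$.
\end{proof}

Let $D$ be a plane triangulation with outer triangle $\tau_0$ and at least four vertices. Its \emph{skeleton} $B$ is the subgraph induced by the vertices that lie in $\operatorname{int}(\sigma)$ for no triangle $\sigma\ne\tau_0$ of $D$. Let $\mathcal F$ be the set of triangles of $B$ other than $\tau_0$, and for $\tau\in\mathcal F$ let $D_\tau$ be the part of $D$ in $\tau\cup\operatorname{int}(\tau)$.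

\begin{lemma}\label{lem:skeleton}
\begin{enumerate}
\item[(a)] $B$ is a plane triangulation with outer triangle $\tau_0$ and at least four vertices.
\item[(b)] The inner faces of $B$ are exactly the sets $\operatorname{int}(\tau)$ with $\tau\in\mathcal F$.
\item[(c)] Each $D_\tau$ is an induced subgraph of $D$ and a plane triangulation with outer triangle $\tau$, with fewer vertices than $D$.
\item[(d)] Every vertex or edge of $D$ that is not in $B$ belongs to exactly one $D_\tau$, and $D_\tau\cap B=\tau$.
\end{enumerate}
\end{lemma}

\begin{proof}
We first note, for a triangle $\sigma$ and an edge $e\notin\sigma$ of $D$: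
\begin{equation}\label{eq:edgeinside}
e\text{ without its ends lies in }\operatorname{int}(\sigma)\iff e\text{ has an end in }\operatorname{int}(\sigma).
\end{equation}
Indeed $e$ without its ends lies on one side of $\sigma$. If an end is in the open set $\operatorname{int}(\sigma)$, this is the side. If it is the side, both ends are in $\sigma\cup\operatorname{int}(\sigma)$, and not both on $\sigma$, by simplicity.

(a) Call a triangle $\sigma\ne\tau_0$ \emph{full} if $\operatorname{int}(\sigma)$ contains a vertex, and let $\sigma_1,\dots,\sigma_p$ be the full triangles whose interiors are maximal under inclusion. By Lemma~\ref{lem:laminar} these interiors are pairwise disjoint. The vertices outside $B$ are those in $U=\bigcup_i\operatorname{int}(\sigma_i)$, and by \eqref{eq:edgeinside} the edges outside $B$ are those running in $U$; so $B=D\setminus U$ as point sets. A vertex of $\sigma_i$ is a limit of points of $\operatorname{int}(\sigma_i)$, so it lies in no $\operatorname{int}(\sigma_j)$; thus $\sigma_i\subseteq B$. A face $F$ of $D$ lies on one side of each $\sigma_i$; if $F\not\subseteq U$, then $F$ and its boundary miss the open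 set $U$, so its boundary triangle lies in $B$. This applies to the outer face, which is unbounded, so $\tau_0\subseteq B$. The complement of $B$ is the disjoint union of the sets $\operatorname{int}(\sigma_i)$ and the faces of $D$ outside $U$. Each of these sets is open and connected, so they are the faces of $B$, and each is bounded by a triangle. Finally, $B=D$ if $p=0$, and otherwise $B$ contains $\tau_0$ and a vertex of $\sigma_1$ outside $\tau_0$.

(b) Let $\tau\in\mathcal F$. By the definition of $B$, $\operatorname{int}(\tau)$ contains no vertex of $B$, and by \eqref{eq:edgeinside} no edge of $B$; so it is a face. Conversely, an inner face is $\operatorname{int}(\tau)$ for its boundary triangle $\tau$ by (P1), and $\tau\ne\tau_0$ because $\operatorname{int}(\tau_0)$ contains the fourth vertex of $B$.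

(c) The faces of $D_\tau$ are $\operatorname{ext}(\tau)$ and the faces of $D$ inside $\tau$. An edge of $D$ with both ends in $D_\tau$ is an edge of $\tau$ or has an end in $\operatorname{int}(\tau)$, so it lies in $D_\tau$ by \eqref{eq:edgeinside}. Some vertex of $\tau_0$ is not on $\tau$; it is in $B$, so it is not in $\operatorname{int}(\tau)$ either.

(d) A vertex outside $B$, or an edge outside $B$ without its ends, lies in exactly one face of $B$, which is inner because the outer face of $B$ is that of $D$. The last claim holds since $\operatorname{int}(\tau)$ is disjoint from $B$.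
\end{proof}

\subsection{Weights and reserves on the skeleton}

Each $\tau\in\mathcal F$ receives a share $x_\tau(e)$ of the capacity of each of its edges, keeps a weight $\lambda_\tau$, and hands down the reserves $x_\tau(e)-\lambda_\tau$.

\begin{lemma}\label{lem:weights}
Let $B,\mathcal F$ be as above and $r$ as in Lemma~\ref{lem:reserve}. There are numbers $\lambda_\tau$ and $x_\tau(e)$, for $\tau\in\mathcal F$ and $e\in\tau$, with $0\le\lambda_\tau\le x_\tau(e)$, such that
\begin{enumerate}
\item[(i)] $\sum_{e\in\tau}x_\tau(e)-3\lambda_\tau=\frac35$ for every $\tau\in\mathcal F$;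
\item[(ii)] $x_\tau(e)=r(e)$ if $e\in\tau\cap\tau_0$, and $x_\tau(e)+x_{\tau'}(e)=1$ if $e\notin\tau_0$ and $\tau,\tau'$ are the two members of $\mathcal F$ that contain $e$;
\item[(iii)] $\pi(S)+\lambda(S)\ge\varphi_{|S\cap\tau_0|}$ for every nonempty $S\subseteq V(B)$, where $\lambda(S)=\sum_{\tau\in\mathcal F,\,\tau\subseteq S}\lambda_\tau$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $|V(B)|=m+3$ with $m\ge1$. By (P3), $B$ has $3m$ edges outside $\tau_0$, the \emph{inner edges}, and $|\mathcal F|=2m+1$. Let $\tau_0=u_1u_2u_3$ with indices modulo $3$, let $r_i=r(u_iu_{i+1})$, and let $\tau_i=u_iu_{i+1}z_i$ be the unique member of $\mathcal F$ that contains $u_iu_{i+1}$. Then $z_i\notin\tau_0$.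

\medskip\noindent\emph{Three reductions of (iii).}
First, if $|S|\le3$, then $\pi(S)\ge\varphi_{|S|}\ge\varphi_{|S\cap\tau_0|}$. Second, $\pi+\lambda$ is additive over the components of $B[S]$, and the clique $S\cap\tau_0$ lies in one component. If (iii) holds for each component, that component contributes at least $\varphi_{|S\cap\tau_0|}$ and the others contribute positive amounts. Third, (iii) for $S=V(B)$ follows from (i) and (ii). Summing (i) over $\mathcal F$ and using (ii) gives $3m+\frac35-3\lambda(V(B))=\frac35(2m+1)$, so $\lambda(V(B))=\frac35m$, while $\pi(V(B))=\frac{12}5(m+3)-(3m+3)=\frac{21}5-\frac35m$. The sum is exactly $\varphi_3$: this set is tight, which is why (i) and (ii) are equalities and no capacity may be wasted. It remains to define the numbers and to check (iii) for $S\ne V(B)$ with $|S|\ge4$ and $B[S]$ connected.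

\medskip\noindent\emph{The case $m=1$.}
Here $B=K_4$ with inner vertex $v$, and $\mathcal F=\{\tau_1,\tau_2,\tau_3\}$ with $z_i=v$. Since $\lambda_{\tau_i}\le r_i$ and the weights add up to $\frac35$, we must take $\lambda_{\tau_i}=x_{\tau_i}(u_iu_{i+1})=r_i$. Put
\[
x_{\tau_i}(vu_i)=r_i+\tfrac3{10}+\tfrac13(r_{i+1}-r_{i+2}),\qquad x_{\tau_i}(vu_{i+1})=r_i+\tfrac3{10}-\tfrac13(r_{i+1}-r_{i+2}).
\]
Both exceed $\lambda_{\tau_i}$, because $\frac13|r_{i+1}-r_{i+2}|\le\frac15$, and (i) holds. The edge $vu_i$ lies in $\tau_i$ and $\tau_{i-1}$. Since $r_{i+2}=r_{i-1}$ and $r_i+r_{i-1}=\frac35-r_{i+1}$, its two shares add up to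
\[
r_i+r_{i-1}+\tfrac35+\tfrac13(2r_{i+1}-r_{i-1}-r_i)=r_i+r_{i-1}+\tfrac35+r_{i+1}-\tfrac15=1 .
\]
No set $S\neq V(B)$ has four vertices, so this case is complete.

\medskip\noindent\emph{The case $m\ge2$: six distinct faces.}
The vertices $z_1,z_2,z_3$ are distinct. Otherwise $z_i=z_{i+1}=z$ for some $i$, so $z$ is adjacent to $u_1,u_2,u_3$. By Lemma~\ref{lem:skeleton}(b) the three triangles through $z$ in this plane $K_4$ bound faces of $B$, as does $\tau_0$; so $B$ has no fifth vertex, contrary to $m\ge2$. Let $\tau_i'$ be the member of $\mathcal F$ other than $\tau_i$ that contains the inner edge $u_iz_i$ (Figure~\ref{fig:six}). Then $\tau_i'\ne\tau_{i+1}$ because $u_i\notin\tau_{i+1}$, and $\tau_i'\ne\tau_{i+2}$ because $z_i\notin\tau_{i+2}$. If $\tau_i'=\tau_{i+1}'$, this triangle would contain $u_i$ and $u_{i+1}$ and so equal $\tau_i$. Hence the six triangles $\tau_i,\tau_i'$ are distinct, and all three edges of $\tau_i'$ are inner.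

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\coordinate (u1) at (0,0); \coordinate (u2) at (6,0); \coordinate (u3) at (3,5.2);
\coordinate (z1) at (3,0.73); \coordinate (z2) at (3.87,2.23); \coordinate (z3) at (2.13,2.23);
\draw (u1)--(u2)--(u3)--cycle; \draw (z1)--(z2)--(z3)--cycle;
\draw (u2)--(z1); \draw (u3)--(z2); \draw (u1)--(z3);
\draw[ultra thick] (u1)--(z1); \draw[ultra thick] (u2)--(z2); \draw[ultra thick] (u3)--(z3);
\foreach \p in {u1,u2,u3,z1,z2,z3} \fill (\p) circle (2pt);
\node[left] at (u1) {$u_1$}; \node[right] at (u2) {$u_2$}; \node[above] at (u3) {$u_3$};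
\node at (3,1.15) {$z_1$}; \node at (3.5,2.0) {$z_2$}; \node at (2.5,2.0) {$z_3$};
\node at (3,0.33) {$\tau_1$}; \node at (4.22,2.45) {$\tau_2$}; \node at (1.78,2.45) {$\tau_3$};
\node at (1.9,1.15) {$\tau_1'$}; \node at (4.1,1.15) {$\tau_2'$}; \node at (3,3.1) {$\tau_3'$};
\end{tikzpicture}
\caption{The octahedron as a skeleton with outer triangle $u_1u_2u_3$. The face $\tau_i$ lies at the outer edge $u_iu_{i+1}$. When the reserve on that edge is below $\frac15$, $\tau_i$ passes its surplus capacity across the thick edge $u_iz_i$ to the face $\tau_i'$.}\label{fig:six}
\end{figure}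

\medskip\noindent\emph{The case $m\ge2$: the numbers.}
The default, taken from Example~\ref{ex:stacked}, is $x_\tau(e)=\frac12$ on inner edges and $\lambda_\tau=\frac3{10}$. It has to be changed at $\tau_i$, whose share on the outer edge is $r_i$. With shares $r_i,\frac12,\frac12$, condition (i) forces the weight $\frac13(\frac25+r_i)$, which is at most $r_i$ only if $r_i\ge\frac15$. For smaller $r_i$ the weight is capped at $r_i$, and $\tau_i$ has more capacity on its inner edges than (i) allows it to hand down. The surplus must be used elsewhere, so we pass it to $\tau_i'$. Let $\delta_i=\max(0,\frac25-2r_i)\in[0,\frac25]$ and put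
\begin{align*}
&x_{\tau_i}(u_iu_{i+1})=r_i,\qquad x_{\tau_i}(u_iz_i)=\tfrac12-\delta_i,\qquad x_{\tau_i'}(u_iz_i)=\tfrac12+\delta_i,\\
&\lambda_{\tau_i}=\tfrac13\bigl(\tfrac25+r_i-\delta_i\bigr)=\min\bigl(r_i,\tfrac13(\tfrac25+r_i)\bigr),\qquad\lambda_{\tau_i'}=\tfrac3{10}+\tfrac13\delta_i ,
\end{align*}
keeping the default for all other values. As the six triangles are distinct, these definitions do not conflict, and (ii) holds. The left side of (i) is $r_i+1-\delta_i-(\frac25+r_i-\delta_i)=\frac35$ for $\tau_i$, it is $\frac32+\delta_i-\frac9{10}-\delta_i=\frac35$ for $\tau_i'$, and $\frac32-\frac9{10}=\frac35$ for the other triangles.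

We check $\lambda_\tau\le x_\tau(e)$. For $\tau_i'$, $\lambda_{\tau_i'}\le\frac{13}{30}<\frac12$, and all its shares are at least $\frac12$. For $\tau_i$, $\lambda_{\tau_i}\le r_i$, and $\lambda_{\tau_i}\le\frac13<\frac12$ since $r_i\le\frac35$. This leaves the share $\frac12-\delta_i$ with $\delta_i>0$, which equals $\frac1{10}+2r_i\ge r_i=\lambda_{\tau_i}$. For the other triangles, $\frac3{10}<\frac12$.

Only $\tau_1,\tau_2,\tau_3$ can have weight below $\frac3{10}$. We have $\lambda_{\tau_i}\ge\frac12r_i$, since $\frac13(\frac25+r_i)-\frac12r_i=\frac2{15}-\frac16r_i>0$ for $r_i\le\frac35$; also $\frac12r_i\le\frac3{10}$. So $\tau_i$ falls short of $\frac3{10}$ by at most $\frac3{10}-\frac12r_i$, and the total shortfall is at most $\frac9{10}-\frac3{10}=\frac35$. If $M$ is the number of members of $\mathcal F$ contained in $S$, then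
\begin{equation}\label{eq:shortfall}
\lambda(S)\ge\tfrac3{10}M-\tfrac35 .
\end{equation}

\medskip\noindent\emph{The case $m\ge2$: condition (iii).}
Let $S\ne V(B)$, $|S|\ge4$, with $B[S]$ connected. Let $N_3$ and $N_4$ be the numbers of faces of $B[S]$ of length $3$ and of length at least $4$. By \eqref{eq:euler} with $\kappa=\frac{12}5$,
\[
\pi(S)\ge\tfrac{24}5-\tfrac3{10}N_3+\tfrac25N_4 .
\]
A face of $B[S]$ of length $3$ is $\operatorname{int}(\sigma)$ or $\operatorname{ext}(\sigma)$ for a triangle $\sigma\subseteq S$. One side of $\sigma$ is a face of $B$, namely $\operatorname{int}(\sigma)$ if $\sigma\in\mathcal F$ and $\operatorname{ext}(\sigma)$ if $\sigma=\tau_0$. The other side contains all vertices of $B$ off $\sigma$, among them a vertex of $S$, so it is not a face of $B[S]$. Hence every face of $B[S]$ of length $3$ is a face of $B$, and $N_3\le M$ if $\tau_0\not\subseteq S$, $N_3\le M+1$ if $\tau_0\subseteq S$. A vertex of $B$ outside $S$ lies in a face of $B[S]$ that is not a face of $B$, so $N_4\ge1$. With \eqref{eq:shortfall}, if $\tau_0\subseteq S$ then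
\[
\pi(S)+\lambda(S)\ge\tfrac{24}5-\tfrac3{10}+\tfrac25-\tfrac35=\tfrac{43}{10}>\varphi_3,
\]
and if $|S\cap\tau_0|\le2$ then $\pi(S)+\lambda(S)\ge\frac{24}5-\frac35=\frac{21}5>\varphi_2\ge\varphi_{|S\cap\tau_0|}$.
\end{proof}

\subsection{Gluing}

\begin{proof}[Proof of Lemma~\ref{lem:reserve}]
We use induction on $|V(D)|$. If $|V(D)|=3$, take $y=0$; every nonempty $S$ is a clique in $\tau_0$ and $\pi(S)=\varphi_{|S|}$. Let $|V(D)|\ge4$, let $B$ be the skeleton, and take $\lambda,x$ from Lemma~\ref{lem:weights}. For $\tau\in\mathcal F$ the reserves $x_\tau(e)-\lambda_\tau$, $e\in\tau$, are nonnegative and add up to $\frac35$ by (i). By Lemma~\ref{lem:skeleton}(c) and induction there are weights $y^\tau$, with sums $Y^\tau$, on the triangles of $D_\tau$ other than $\tau$ as in the lemma. Let $y$ be the sum of all $y^\tau$ and of the weights $\lambda_\tau$ on the triangles $\tau\in\mathcal F$. No weight is put on $\tau_0$, which lies in no $D_\tau$.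

By Lemma~\ref{lem:skeleton}(d), an edge outside $B$ is loaded only by the $y^\tau$ of the one $D_\tau$ that contains it, by at most $1$. An edge $e$ of $B$ lies in $D_\tau$ only if $e\in\tau$, and then $\tau$ and $y^\tau$ together load it by at most $\lambda_\tau+(x_\tau(e)-\lambda_\tau)=x_\tau(e)$. By (ii) its load is at most $r(e)$ if $e\in\tau_0$ and at most $1$ otherwise.

Let $S\subseteq V(D)$ be nonempty, $S_0=S\cap V(B)$ and $S_\tau=S\cap V(D_\tau)$. Lemma~\ref{lem:skeleton}(d) counts each vertex and edge of $D[S]$ once in $B$ or once in some $D_\tau$ outside $\tau$, so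
\[
\pi(S)+Y(S)=\pi(S_0)+\lambda(S_0)+\sum_{\tau\in\mathcal F}d_\tau,\qquad d_\tau=\pi(S_\tau)+Y^\tau(S_\tau)-\pi(S\cap\tau).
\]
If $S\cap\tau\ne\emptyset$, then $\pi(S\cap\tau)=\varphi_{|S\cap\tau|}$ and \eqref{eq:reserve} for $D_\tau$ gives $d_\tau\ge0$. If $S\cap\tau=\emptyset$, then $d_\tau=0$ when $S_\tau=\emptyset$ and $d_\tau\ge\varphi_0$ otherwise. Now if $S_0\ne\emptyset$, condition (iii) and $S_0\cap\tau_0=S\cap\tau_0$ give \eqref{eq:reserve}. If $S_0=\emptyset$, then $S$ misses $\tau_0$ and every $\tau\in\mathcal F$, some $S_\tau$ is nonempty, and $\pi(S)+Y(S)\ge\varphi_0$.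
\end{proof}

This completes the proof of Proposition~\ref{prop:rooted}, and with it of Theorems~\ref{thm:main}, \ref{thm:sharp} and~\ref{thm:packing}.

\begin{thebibliography}{1}
\bibitem{source} \emph{Improved Approximations of Maximum Planar Subgraph}, \texttt{https://libraopen.lib.virginia.edu/downloads/n583xv01b}.
\end{thebibliography}
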